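# Infinitely many closed hyperbolic $n$-manifolds with the same length set

## 1. The groups $V_\ell\rtimes\mathbb Z/49$ and their complements

Let $C=\mathbb Z/49$, written additively. Let $\ell\neq 7$ be a prime, let $\zeta$ be a primitive 49th root of unity in an algebraic closure of $\mathbb F_\ell$, and put $V_\ell=\mathbb F_\ell(\zeta)$. Let $s\in C$ act on the additive group $V_\ell$ by multiplication by $\zeta^s$; we write $s\cdot u=\zeta^su$. Form the semidirect product $V_\ell\rtimes C$, the set of pairs $(a,s)$ with
$$(a,s)(b,t)=(a+s\cdot b,\;s+t).$$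

Three facts about $V_\ell$ will be used.

* The field $\mathbb F_{\ell^f}$ contains $\zeta$ exactly when $49\mid \ell^f-1$. So $|V_\ell|=\ell^{f(\ell)}$, where $f(\ell)$ is the order of $\ell$ in $(\mathbb Z/49)^\times$.
* $V_\ell$ is a simple $\mathbb F_\ell[C]$-module: a $C$-stable subspace is stable under $\mathbb F_\ell[\zeta]=V_\ell$, so it is an ideal of a field.
* If $0\ne s\in C$, then $1-\zeta^s\neq 0$, so $1-s$ acts invertibly on $V_\ell$.

For instance, $197=4\cdot 49+1$ is prime, so $f(197)=1$, $V_{197}=\mathbb F_{197}$, and $C$ acts through the elements of order dividing $49$ in $\mathbb F_{197}^\times$. For $\ell=2$: $2^3=8=1+7$ has order $7$ modulo $49$, and $2$ has order $3$ modulo $7$, so $f(2)=21$ and $|V_2|=2^{21}$.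

For a finite set $S$ of primes $\ne 7$ put $V_S=\bigoplus_{\ell\in S}V_\ell$, with $V_\emptyset=0$. For $s\ne0$ the operator $1-s$ is still invertible on $V_S$. We write $C$ also for the subgroup $\{0\}\times C$ of $V_S\rtimes C$.

**Lemma 1.** Every $(a,s)\in V_S\rtimes C$ with $s\neq0$ is conjugate, by some element $(u,0)$, to $(0,s)\in C$.

**Proof.** We have $(u,0)(a,s)(u,0)^{-1}=(u+a,s)(-u,0)=(a+u-s\cdot u,\;s)$. Since $1-s$ is invertible, there is $u$ with $a+(1-s)u=0$. $\square$

So the small subgroup $C$, whose index $|V_S|$ can be made as large as we like, meets the conjugacy class of every element outside $V_S$. The elements $(a,0)$ with $a\ne0$ are not conjugate into $C$: a conjugate of $(0,t)$ has second coordinate $t$, and for $t=0$ it is the identity.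

Here is what this is for. Throughout, manifolds are closed and orientable. Let $M=\mathbb H^n/\Gamma$ be a closed orientable hyperbolic $n$-manifold, $n\ge2$.

**Definition.** The length set $L(M)$ is the set of lengths of all closed geodesics on $M$, counted without multiplicities. Two closed orientable hyperbolic $n$-manifolds are length equivalent if their length sets are equal.

In every dimension $n\ge2$ there are arbitrarily large, but finite, families of pairwise non-isometric, length equivalent closed orientable hyperbolic $n$-manifolds. The question, taken from the introduction of https://web.ma.utexas.edu/users/areid/toulouse.pdf, is whether there are infinite ones. The answer is yes in every dimension, and the manifolds can be taken to be finite covers of one arithmetic manifold.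

**Theorem 1.** Let $n\ge2$. There are a closed orientable hyperbolic $n$-manifold $M_*=\mathbb H^n/\Gamma_*$ and, for each finite set $S$ of primes $\ell\neq7$, a finite cover $M_S=\mathbb H^n/H_S\to M_*$ such that:

1. $[\Gamma_*:H_S]=\prod_{\ell\in S}\ell^{f(\ell)}$, where $f(\ell)$ is the order of $\ell$ in $(\mathbb Z/49)^\times$; and $H_S\subset H_{S'}$ if $S'\subset S$.
2. Every element of $\Gamma_*$ is conjugate in $\mathrm{Isom}^+(\mathbb H^n)$ to an element of $H_S$. In particular $L(M_S)=L(M_*)$ for all $S$.

Distinct $S$ give distinct indices, so the $M_S$ have pairwise distinct volumes. Hence $\{M_S\}$ is an infinite set of pairwise non-isometric, pairwise length equivalent closed orientable hyperbolic $n$-manifolds. It contains infinite towers $\cdots\to M_{S_2}\to M_{S_1}\to M_*$.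

**Theorem 2.** For any $n\ge2$, $c>0$ and any set $L$, there are only finitely many isometry classes of closed orientable hyperbolic $n$-manifolds $M$ with $L(M)=L$ and $\mathrm{vol}(M)\le c$. Hence in any infinite length equivalent family the volumes tend to infinity, and length equivalence classes are countable.

Theorem 2 is a complement; it says that large volumes, such as those in Theorem 1, cannot be avoided.

## 2. Conjugation inside $\Gamma$ is not enough: reduction to three properties

For a closed hyperbolic manifold $\mathbb H^n/\Gamma$, every $\gamma\neq1$ in $\Gamma$ translates along an axis by a positive length $\tau(\gamma)=\min_x d(x,\gamma x)$, and the closed geodesics correspond to the conjugacy classes of such $\gamma$. So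
$$L(\mathbb H^n/\Gamma)=\{\tau(\gamma):1\ne\gamma\in\Gamma\},\qquad \tau(\eta\gamma\eta^{-1})=\tau(\gamma)\ \text{ for every isometry }\eta. \tag{1}$$
If $H\subset\Gamma$ has finite index, then $L(\mathbb H^n/H)\subset L(\mathbb H^n/\Gamma)$. Equality holds as soon as every $\gamma\in\Gamma$ is conjugate, in the isometry group, to an element of $H$.

The first thing one would try is to find $H$ such that every $\gamma$ is conjugate into $H$ by an element of $\Gamma$ itself. This never works.

**Lemma 2.** If $H$ is a proper subgroup of finite index in a group $\Gamma$, some $\gamma\in\Gamma$ is not conjugate in $\Gamma$ to an element of $H$.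

**Proof.** Let $N\subset H$ be a normal subgroup of $\Gamma$ of finite index, and put $G=\Gamma/N$, $\bar H=H/N$. There are at most $[G:\bar H]$ conjugates of $\bar H$ in $G$, and all contain $1$. Their union has at most $1+[G:\bar H](|\bar H|-1)=|G|-[G:\bar H]+1<|G|$ elements. $\square$

In the situation of Lemma 1, if $\varphi:\Gamma\to V_S\rtimes C$ is onto and $H=\varphi^{-1}(C)$, we know exactly which elements cause trouble: those whose $C$-component $\theta(\gamma)$ is $0$ and whose $V_S$-component is not. Conjugation in $\Gamma$ cannot help, since it does not change $\theta(\gamma)$ ($C$ is abelian). But conjugation by an isometry outside $\Gamma$ may carry $\gamma$ to another element of $\Gamma$ on which $\theta$ is non-zero. After that, Lemma 1 applies. The next proposition makes this precise. View $V_\ell$ as a $\Gamma$-module via a character $\theta:\Gamma\to C$. Recall that a cocycle is a map $c:\Gamma\to V_\ell$ with $c(\gamma\delta)=c(\gamma)+\gamma c(\delta)$, a coboundary is a map $\gamma\mapsto\gamma u-u$, and $H^1(\Gamma,V_\ell)$ is the quotient of cocycles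 by coboundaries.

**Proposition 3.** Let $\Gamma_*\subset\mathrm{Isom}^+(\mathbb H^n)$ be a torsion-free discrete cocompact group and $\theta:\Gamma_*\to C$ a homomorphism such that

* (A) $\theta$ is onto;
* (B) for each $1\neq\gamma\in\Gamma_*$ there is $\eta\in\mathrm{Isom}^+(\mathbb H^n)$ with $\eta\gamma\eta^{-1}\in\Gamma_*$ and $\theta(\eta\gamma\eta^{-1})\ne0$;
* (C) $H^1(\Gamma_*,V_\ell)\neq0$ for every prime $\ell\ne7$.

Then the conclusions of Theorem 1 hold for $M_*=\mathbb H^n/\Gamma_*$.

**Proof.** For each prime $\ell\ne7$ choose, by (C), a cocycle $c_\ell:\Gamma_*\to V_\ell$ that is not a coboundary, and put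
$$\varphi_S(\gamma)=\big((c_\ell(\gamma))_{\ell\in S},\theta(\gamma)\big)\in V_S\rtimes C .$$
By the cocycle identity $\varphi_S$ is a homomorphism.

**Step 1: $\varphi_S$ is onto.** This gives the index of the subgroup. First let $S=\{\ell\}$ and let $I$ be the image. By (A), $I$ maps onto $C$. Conjugating $I\cap V_\ell$ by an element of $I$ over $s\in C$ acts as $s$, so $I\cap V_\ell$ is a $C$-submodule, hence $0$ or $V_\ell$. If it is $0$, then $I$ is the graph of a map $b:C\to V_\ell$, which is a cocycle because $I$ is a group, and $c_\ell=b\circ\theta$. Since $|C|=49$ is prime to $\ell$, $H^1(C,V_\ell)=0$, so $b(s)=s\cdot u-u$ for some $u$. Then $c_\ell(\gamma)=\gamma u-u$ is a coboundary, a contradiction. So $I\supset V_\ell$, and $I$ is everything.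

For general $S$ with image $I$ we have $|I|=49\,|I\cap V_S|$. For $\ell\in S$, $I$ projects onto $V_\ell\rtimes C$ by the case just done, so $|V_\ell|$ divides $|I|$. It is prime to $49$, so it divides $|I\cap V_S|$. The numbers $|V_\ell|$, $\ell\in S$, are powers of distinct primes, so their product $|V_S|$ divides $|I\cap V_S|$, and $I\cap V_S=V_S$.

**Step 2: the subgroups.** Put $H_S=\varphi_S^{-1}(C)$. By Step 1 its index is $[V_S\rtimes C:C]=|V_S|=\prod_{\ell\in S}\ell^{f(\ell)}$. Moreover $H_S=\{\gamma:c_\ell(\gamma)=0\text{ for all }\ell\in S\}$, so $H_S\subset H_{S'}$ when $S'\subset S$. This is statement 1.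

**Step 3: conjugation into $H_S$.** The identity lies in $H_S$. Let $1\ne\gamma\in\Gamma_*$. By (B) there is $\eta\in\mathrm{Isom}^+(\mathbb H^n)$ such that $\gamma'=\eta\gamma\eta^{-1}\in\Gamma_*$ has $\theta(\gamma')\neq0$. By Lemma 1 there is $u\in V_S$ with $(u,0)\varphi_S(\gamma')(u,0)^{-1}\in C$. By Step 1 choose $\delta\in\Gamma_*$ with $\varphi_S(\delta)=(u,0)$. Then $(\delta\eta)\gamma(\delta\eta)^{-1}\in H_S$ and $\delta\eta\in\mathrm{Isom}^+(\mathbb H^n)$. By (1), $L(M_*)\subset L(M_S)$; the reverse inclusion holds because $H_S\subset\Gamma_*$. This is statement 2.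

**Step 4: distinct volumes.** We have $\mathrm{vol}(M_S)=\mathrm{vol}(M_*)\prod_{\ell\in S}\ell^{f(\ell)}$ with all $f(\ell)\ge1$. By unique factorization these numbers are distinct for distinct $S$, so the $M_S$ are pairwise non-isometric. An increasing chain $S_1\subset S_2\subset\cdots$ of finite sets gives a tower. $\square$

It remains to find, for every $n\ge2$, a pair $(\Gamma_*,\theta)$ with (A), (B), (C). The group will be arithmetic and $\theta$ will be a congruence character at a prime over $7$. Property (B) is a $7$-adic computation made global by strong approximation. Property (C) comes from a totally geodesic hypersurface.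

## 3. A quadratic form over $\mathbb Q(\sqrt2)$ and a character modulo $49$

Let $k=\mathbb Q(\sqrt2)\subset\mathbb R$, $R=\mathbb Z[\sqrt2]$, let $\sigma$ be the non-trivial automorphism of $k$, and let
$$Q(x)=x_1^2+\dots+x_n^2-\sqrt2\,x_{n+1}^2,$$
with bilinear form $\langle\cdot,\cdot\rangle$ such that $\langle x,x\rangle=Q(x)$. Let $\varepsilon_1,\dots,\varepsilon_{n+1}$ be the standard basis and put $v=\varepsilon_1$, so $\langle v,v\rangle=1$. Over $\mathbb R$, $Q$ has signature $(n,1)$, and
$$\mathbb H^n=\{x\in\mathbb R^{n+1}:Q(x)=-1,\ x_{n+1}>0\},\qquad \mathrm{Isom}^+(\mathbb H^n)=SO_0(n,1),$$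
where $O(n,1)$ is the orthogonal group of $Q$ over $\mathbb R$. The subgroup $SO_0(n,1)$ is normal in $O(n,1)$.

The conjugate form $Q^\sigma=x_1^2+\dots+x_n^2+\sqrt2x_{n+1}^2$ is positive definite. Hence $Q$ is anisotropic over $k$, and the theorem of Borel and Harish-Chandra, with restriction of scalars, says that $SO(Q)(R)$ is a discrete cocompact subgroup of $SO(n,1)$. (Discreteness is easy to see: matrices over $R$ are discrete in the product of the two real embeddings, and the second one maps the group into a compact group.)

For a finite place $\mathfrak q$ of $k$ let $R_{\mathfrak q}\subset k_{\mathfrak q}$ be the completions and $L_{\mathfrak q}=R_{\mathfrak q}^{\,n+1}$. An element of $SO(Q)(k)$ lies in $SO(Q)(R)$ if and only if it lies in $SO(L_{\mathfrak q})$ for every finite $\mathfrak q$.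

**The place over 7.** Let $\mathfrak p\mid7$ be the place with $k_{\mathfrak p}=\mathbb Q_7$ and $\sqrt2\equiv4\pmod7$ (indeed $4^2=16\equiv2$). As $4=2^2$, Hensel's lemma gives $\sqrt2=s^2$ with $s\in\mathbb Z_7^\times$. Put
$$e_+=\tfrac1{2s^2}(s\varepsilon_n+\varepsilon_{n+1}),\qquad e_-=s\varepsilon_n-\varepsilon_{n+1},\qquad W=\langle\varepsilon_1,\dots,\varepsilon_{n-1}\rangle_{\mathbb Z_7}.$$
Then $Q(e_\pm)=0$, because $s^2-\sqrt2=0$, and $\langle e_+,e_-\rangle=\frac1{2s^2}(s^2+s^2)=1$. The change of basis has unit determinant, so $L_{\mathfrak p}=\mathbb Z_7e_+\oplus W\oplus\mathbb Z_7e_-$ with $W\perp e_\pm$. The lattice $W$ is unimodular (its Gram matrix, here the identity, has unit determinant). It contains $v$ because $n\ge2$.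

For $w\in W$ define $n(w)=n_+(w)$ by
$$e_+\mapsto e_+,\qquad w'\mapsto w'-\langle w',w\rangle e_+\ (w'\in W),\qquad e_-\mapsto e_-+w-\tfrac12Q(w)e_+, \tag{2}$$
and $n_-(w)$ by the same formulas with $e_+,e_-$ exchanged. The form is preserved: $Q(n(w)e_-)=Q(w)-Q(w)=0$, $\langle n(w)e_-,n(w)w'\rangle=\langle w,w'\rangle-\langle w',w\rangle=0$, and the other products are clear. The map is unipotent, so its determinant is $1$. Also
$$n(w)n(w')e_-=e_-+w-\tfrac12Q(w)e_++w'-\langle w',w\rangle e_+-\tfrac12Q(w')e_+=n(w+w')e_-,$$
and similarly on the other vectors. So $n_\pm(w)\in SO(L_{\mathfrak p})$ and $n_\pm(w)n_\pm(w')=n_\pm(w+w')$.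

Define
$$U=\{g\in SO(L_{\mathfrak p}):g\equiv n(w)\bmod 49\text{ for some }w\in W\},\qquad \theta:U\to C,\quad\theta(g)=\langle ge_-,v\rangle=\langle w,v\rangle\bmod49 .$$
The reduction of $U$ modulo $49$ is isomorphic to $W/49W$, because $w$ mod $49$ is the $W$-component of $ge_-$, and $\theta$ is the composite of this with $w\mapsto\langle w,v\rangle$. So $\theta$ is a continuous homomorphism. The kernel of reduction modulo $49$ is pro-$7$, so $U$ is an open compact pro-$7$ group.

When $n=2$ we have $W=\mathbb Z_7v$, and in the basis $e_+,v,e_-$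
$$n(cv)=\begin{pmatrix}1&-c&-c^2/2\\0&1&c\\0&0&1\end{pmatrix}.$$
So $U$ consists of the matrices that have this shape modulo $49$, and $\theta$ reads off $c$.

**The groups.** The primes $3$ and $5$ are inert in $k$, because $2$ is not a square modulo $3$ or $5$. Let
$$\Gamma_1=\{\gamma\in SO(Q)(R)\cap SO_0(n,1):\gamma\equiv1\bmod3R,\ \gamma\in U\text{ at }\mathfrak p\},\qquad \Gamma_1'=\{\gamma\in\Gamma_1:\gamma\equiv1\bmod5R\}\lhd\Gamma_1 .$$
We write $\theta$ also for the induced characters of $\Gamma_1$ and $\Gamma_1'$.

**Lemma 4.** $\Gamma_1$ and $\Gamma_1'$ are discrete, cocompact and torsion-free. So they act freely on $\mathbb H^n$ with closed orientable quotients.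

**Proof.** They are given by congruence conditions, so they have finite index in $SO(Q)(R)$, which is discrete and cocompact. The group of matrices over $R_3$ that are $\equiv1$ mod $3$ is pro-$3$, so an element of finite order in $\Gamma_1$ has order a power of $3$. It also lies in the pro-$7$ group $U$, so its order is a power of $7$. Hence it is trivial. Point stabilizers are finite (discrete and compact), so they are trivial too. $\square$

## 4. Spinor norms and strong approximation

To get (A) and (B) we must produce elements of $SO(Q)(k)$ with prescribed behavior at a few primes and integrality elsewhere. Strong approximation does this, but only for the spin group, so we must know which elements come from it.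

Let $\mathbf G=\mathrm{Spin}(Q)$ and $\pi:\mathbf G\to SO(Q)$. For a field $F\supset k$, every element of $SO(Q)(F)$ is a product $r_{u_1}\cdots r_{u_{2m}}$ of reflections in vectors with $Q(u_i)\neq0$. Its spinor norm is the class of $\prod Q(u_i)$ in $F^\times/F^{\times2}$. This is a well-defined homomorphism, and its kernel is exactly $\pi(\mathbf G(F))$. Since $F^\times/F^{\times2}$ has exponent $2$, $\pi(\mathbf G(F))$ contains all squares of elements of $SO(Q)(F)$.

Two examples over $\mathbb Q_7$ will matter.

* $n_\pm(w)=n_\pm(w/2)^2$, so $n_\pm(w)\in\pi(\mathbf G(\mathbb Q_7))$.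
* For $t\in\mathbb Q_7^\times$ let $d_t$ be $e_+\mapsto t^{-1}e_+$, $e_-\mapsto te_-$, identity on $W$. The reflection in $e_+-e_-$ (with $Q=-2$) exchanges $e_+$ and $e_-$. The reflection in $u=e_+-te_-$ (with $Q(u)=-2t$) sends $e_+\mapsto e_+-u=te_-$ and $e_-\mapsto e_-+t^{-1}u=t^{-1}e_+$. Applying the first and then the second gives $d_t$. So the spinor norm of $d_t$ is the class of $4t$, that is, of $t$. In particular $d_{7^j}\in\pi(\mathbf G(\mathbb Q_7))$ if and only if $j$ is even.

The group $\mathbf G$ is simply connected and $k$-simple. For $n\neq3$ it is absolutely almost simple. For $n=3$, $\det Q=-\sqrt2$ is not a square in $k$, and $\mathbf G=\mathrm{Res}_{K/k}SL_1(B)$ with $K=k(\sqrt{-\sqrt2})$ and $B$ a quaternion algebra over $K$. At the identity real place $\mathbf G$ is $\mathrm{Spin}(n,1)$, which is non-compact. Hence the strong approximation theorem (Kneser; Platonov–Rapinchuk, *Algebraic Groups and Number Theory*, Thm 7.12) says that $\mathbf G(k)$ is dense in $\mathbf G(\mathbb A_f)$, where $\mathbb A_f$ is the ring of finite adeles.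

**Proposition 5.** Given finitely many finite places $\mathfrak q_i$ and $g_i\in\pi(\mathbf G(k_{\mathfrak q_i}))$, there is $\eta\in\pi(\mathbf G(k))$ arbitrarily close to $g_i$ at each $\mathfrak q_i$ and lying in $SO(L_{\mathfrak q})$ at all other finite $\mathfrak q$. Moreover $\eta\in SO_0(n,1)$.

**Proof.** Choose $\tilde g_i$ with $\pi(\tilde g_i)=g_i$ and a small neighborhood $N_i$ of $\tilde g_i$. For every finite $\mathfrak q$ the group $\pi^{-1}(SO(L_{\mathfrak q}))$ is open in $\mathbf G(k_{\mathfrak q})$. For almost all $\mathfrak q$ it contains the integral points of a fixed model of $\mathbf G$, because $\pi$ is given by polynomials with finitely many denominators. So $\prod_iN_i\times\prod_{\mathfrak q\ne\mathfrak q_i}\pi^{-1}(SO(L_{\mathfrak q}))$ contains a non-empty open subset of $\mathbf G(\mathbb A_f)$, and this meets $\mathbf G(k)$. Apply $\pi$ to a common element. At the identity place the image lies in $SO_0(n,1)$, because $\mathrm{Spin}(n,1)$ is connected for $n\ge2$. $\square$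

**Lemma 6.** $\theta$ maps $\Gamma_1$ onto $C$, and it maps $\Gamma_1'$ onto $C$. So (A) holds for both groups.

**Proof.** Apply Proposition 5 with $g=n(v)$ at $\mathfrak p$ and $g=1$ at $3$ and $5$. If the approximation is good enough, $\eta\in SO(L_{\mathfrak q})$ for all finite $\mathfrak q$, $\eta\equiv n(v)$ mod $49$ at $\mathfrak p$, and $\eta\equiv1$ mod $3$ and mod $5$. So $\eta\in\Gamma_1'$ and $\theta(\eta)=\langle v,v\rangle=1$. $\square$

## 5. Moving a $7$-adic element off the kernel of $\theta$

This section proves the local form of (B).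

**Lemma 7.** For every $1\ne g\in U$ there is $h\in\pi(\mathbf G(\mathbb Q_7))$ with $hgh^{-1}\in U$ and $\theta(hgh^{-1})\ne0$.

We first try small examples by hand, with $n=2$. Let $d=d_{7^j}$. Then $d\,n(w)\,d^{-1}=n(7^{-j}w)$, as one sees on $e_-$. So $g=n(49v)$, which has $\theta(g)=0$, is moved by $j=2$ to $n(v)$, with $\theta=1$. The element $n(7^3v)$ would need $j=3$ to reach $n(v)$, but $d_{7^3}$ has spinor norm $7$, so it does not lie in $\pi(\mathbf G(\mathbb Q_7))$. With $j=2$ we reach $n(7v)$, and $\theta=7$. This is non-zero modulo $49$ but would be zero modulo $7$. This parity problem is why $\theta$ takes values in $\mathbb Z/49$.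

Next take $g=n_-(49v)$. Conjugating by $d$ gives elements $n_-(7^{j}\cdot49v)$, all of which fix $e_-$. So $\theta=0$ on each of them that lies in $U$, and conjugation by $d$ alone fails. The remedy is to conjugate first by some $n_+(cv)$, so that the leading term of $g-1$ acquires a component that $d$ enlarges. For $n=2$ this is a three-line computation, after some notation that we set up for all $n$.

**Notation.** Let $\bar V=L_{\mathfrak p}/7$, a quadratic space over $\mathbb F_7$, and let $\bar W$ be the image of $W$. For $a,b\in\bar V$ let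
$$(a\wedge b)u=\langle u,b\rangle a-\langle u,a\rangle b .$$
These endomorphisms are skew and span $\mathfrak{so}(\bar V)\cong\Lambda^2\bar V$. For $X\in\mathfrak{so}(\bar V)$, skewness of $X$ gives
$$[X,a\wedge b]=Xa\wedge b+a\wedge Xb. \tag{3}$$
Put $D=e_+\wedge e_-$; then $De_\pm=\pm e_\pm$ and $D\bar W=0$. By (3), $\mathfrak{so}(\bar V)$ is the sum of eigenspaces of $\mathrm{ad}\,D$ with eigenvalues (weights) $1,0,-1$:
$$\mathfrak{so}(\bar V)=(\bar W\wedge e_+)\oplus(\langle D\rangle\oplus\Lambda^2\bar W)\oplus(\bar W\wedge e_-). \tag{4}$$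
Let $A=w\wedge e_\pm$. For the plus sign, $Ae_-=w$, $Aw'=-\langle w',w\rangle e_+$, $Ae_+=0$. Comparing with (2), $n_\pm(w)=1+A+\frac12A^2$ on $\bar V$, and $A^3=0$. Since $A$ has weight $\pm1$ and there are only the weights $1,0,-1$, also $(\mathrm{ad}A)^3=0$ on $\mathfrak{so}(\bar V)$. Left multiplication by $A$ and right multiplication by $A$ commute and have vanishing cubes, and $4!$ is invertible in $\mathbb F_7$. Hence
$$n_\pm(w)\,y\,n_\pm(w)^{-1}=\sum_{i,j\le2}\frac{A^iy(-A)^j}{i!\,j!}=\sum_{r\le4}\frac{(\mathrm{ad}A)^ry}{r!}=y+[A,y]+\tfrac12[A,[A,y]]. \tag{5}$$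
Finally let $T:\mathfrak{so}(\bar V)\to\mathbb F_7$, $T(y)=\langle ye_-,v\rangle$. It vanishes on weights $0$ and $-1$, and $T(w\wedge e_+)=\langle w,v\rangle$.

**The case $n=2$ by hand.** Write $y=\alpha\,v\wedge e_++\beta D+\gamma\,v\wedge e_-$, so $T(y)=\alpha$. Let $A=c\,v\wedge e_+$. Then $[A,D]=-A$, and by (3) $[A,v\wedge e_-]=-cD$, so $[A,[A,v\wedge e_-]]=cA=c^2\,v\wedge e_+$. By (5),
$$T\big(n_+(cv)\,y\,n_+(cv)^{-1}\big)=\alpha-c\beta+\tfrac12c^2\gamma .$$
A polynomial of degree at most $2$ that vanishes at all seven $c\in\mathbb F_7$ is zero. So if $y\ne0$, some conjugate has $T\neq0$. For general $n$ we replace this by a Lie algebra argument.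

**Proof of Lemma 7.** If $\theta(g)\neq0$ take $h=1$. Assume $\theta(g)=0$, and let $g\equiv n(w)$ mod $49$.

**Step 1: the case $w\not\equiv0$ mod $49$.** Here a rotation of $W$ is enough. If $n=2$, then $W=\mathbb Z_7v$ and $\theta(g)=0$ forces $w\equiv0$; so $n\ge3$. Write $w=7^iw_1$ with $i\in\{0,1\}$ and $w_1$ primitive. From $7^i\langle w_1,v\rangle\equiv0$ mod $49$ we get $7\mid\langle w_1,v\rangle$. This is the $\varepsilon_1$-coordinate of $w_1$, so the $\varepsilon_j$-coordinate of $w_1$ is a unit for some $2\le j\le n-1$. Since $4+4\equiv1$ mod $7$, Hensel's lemma gives $a_0\equiv b_0\equiv2$ mod $7$ in $\mathbb Z_7$ with $a_0^2+b_0^2=1$. Let $\rho_0$ be the rotation $\varepsilon_1\mapsto a_0\varepsilon_1+b_0\varepsilon_j$, $\varepsilon_j\mapsto-b_0\varepsilon_1+a_0\varepsilon_j$, fixing the other basis vectors, and let $h=\rho_0^2$. As a square, $h$ lies in $\pi(\mathbf G(\mathbb Q_7))$. It acts by $h\varepsilon_1=a\varepsilon_1+b\varepsilon_j$, $h\varepsilon_j=-b\varepsilon_1+a\varepsilon_j$ with $a=a_0^2-b_0^2\equiv0$ and $b=2a_0b_0\equiv1$ mod $7$. So the $\varepsilon_1$-coordinate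 of $hw_1$ is congruent modulo $7$ to minus the $\varepsilon_j$-coordinate of $w_1$: $\langle hw_1,v\rangle$ is a unit. Since $h\in SO(L_{\mathfrak p})$ fixes $e_\pm$ and preserves $W$, $hgh^{-1}\equiv n(hw)$ mod $49$. So $hgh^{-1}\in U$ and $\theta(hgh^{-1})=7^i\langle hw_1,v\rangle\ne0$.

From now on $g\equiv1$ mod $49$. Write $g=1+7^mx$ with $m\ge2$, $x\in\mathrm{End}(L_{\mathfrak p})$, and $\bar x=x\bmod7\ne0$. From $\langle gu,gu'\rangle=\langle u,u'\rangle$ we get $\langle xu,u'\rangle+\langle u,xu'\rangle+7^m\langle xu,xu'\rangle=0$, so $\bar x\in\mathfrak{so}(\bar V)$.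

**Step 2: a conjugate of $\bar x$ has $T\neq0$.** Let $\mathcal G$ be the group generated by all $n_\pm(w)$, $w\in\bar W$, acting on $\bar V$, and let
$$\mathcal R=\{y\in\mathfrak{so}(\bar V):T(hyh^{-1})=0\text{ for all }h\in\mathcal G\}.$$
We show $\mathcal R=0$. It is a subspace stable under conjugation by $\mathcal G$. Let $y\in\mathcal R$ and $A=w\wedge e_\pm$. Applying (5) to $w$ and to $-w$ and taking half the difference gives $[A,y]\in\mathcal R$. By (3),
$$[w\wedge e_+,w'\wedge e_-]=-\langle w,w'\rangle D+w'\wedge w. \tag{6}$$
With $w=w'=v$ this gives $-D$, and then general $w,w'$ give all of $\Lambda^2\bar W$. By (4), the elements $w\wedge e_\pm$ generate the Lie algebra $\mathfrak{so}(\bar V)$. As $\{X:[X,\mathcal R]\subset\mathcal R\}$ is a Lie subalgebra containing them, $\mathcal R$ is an ideal. In particular it is stable under $\mathrm{ad}\,D$, whose eigenvalues $1,0,-1$ are distinct in $\mathbb F_7$, so $\mathcal R=\mathcal R_1\oplus\mathcal R_0\oplus\mathcal R_{-1}$ along (4).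

$\mathcal R_1=0$: let $w\wedge e_+\in\mathcal R$. Then $0=T(w\wedge e_+)=\langle w,v\rangle$. For $b\in\bar W$, the ideal $\mathcal R$ contains $[v\wedge b,w\wedge e_+]=(\langle w,b\rangle v-\langle w,v\rangle b)\wedge e_+=\langle w,b\rangle\,v\wedge e_+$, and applying $T$ gives $\langle w,b\rangle=0$. As $\bar W$ is non-degenerate, $w=0$.

$\mathcal R_0=0$: let $cD+y\in\mathcal R$ with $y\in\Lambda^2\bar W$. For $w\in\bar W$, $[cD+y,w\wedge e_+]=(cw+yw)\wedge e_+\in\mathcal R_1=0$, so $yw=-cw$. Since $y$ is skew, $0=\langle yv,v\rangle=-c$. So $c=0$ and $y$ kills $\bar W$. It also kills $e_\pm$, so $y=0$.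

$\mathcal R_{-1}=0$: let $w\wedge e_-\in\mathcal R$. By (6), $[w'\wedge e_+,w\wedge e_-]=-\langle w',w\rangle D+w\wedge w'\in\mathcal R_0=0$ for all $w'\in\bar W$. So $\langle w',w\rangle=0$ for all $w'$, and $w=0$.

Hence $\mathcal R=0$, so there is $h\in\mathcal G$ with $T(h\bar xh^{-1})\neq0$. Such $h$ is the reduction of a product of elements $n_\pm(w)$, $w\in W$, which lies in $SO(L_{\mathfrak p})\cap\pi(\mathbf G(\mathbb Q_7))$. Conjugating $g$ by this product replaces $x$ by its conjugate and keeps $m$. So we may assume $\langle xe_-,v\rangle\in\mathbb Z_7^\times$.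

**Step 3: enlarging the good component.** Let $j$ be the even integer with $m-j\in\{0,1\}$; then $j\ge2$. Let $d=d_{7^j}$: $e_+\mapsto7^{-j}e_+$, $e_-\mapsto7^je_-$, $d|_W=1$. As $j$ is even, $d=(d_{7^{j/2}})^2\in\pi(\mathbf G(\mathbb Q_7))$. Let $g'=dgd^{-1}$. Give $e_+$, $W$, $e_-$ the weights $1,0,-1$, so $d$ multiplies weight $a$ by $7^{-ja}$. The component of $g'-1$ from weight $a$ to weight $b$ is $7^{m-j(b-a)}$ times that of $x$.

* If $b-a\le0$, it is $\equiv0$ mod $49$, because $m\ge2$.
* If $b-a=1$, it is integral, because $m\ge j$.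
* If $b-a=2$, write $ge_-=e_-+7^m(\alpha e_++w_1+\beta e_-)$ with $\alpha,\beta\in\mathbb Z_7$, $w_1\in W$. From $Q(ge_-)=0$ we get $2\cdot7^m\alpha(1+7^m\beta)+7^{2m}Q(w_1)=0$, that is, $2\alpha(1+7^m\beta)=-7^mQ(w_1)$. So $\alpha\in7^m\mathbb Z_7$, and the component $7^{m-2j}\alpha$ lies in $7^{2(m-j)}\mathbb Z_7\subset\mathbb Z_7$.

So $g'$ is integral of determinant $1$ and preserves the form; hence $g'\in SO(L_{\mathfrak p})$. Modulo $49$ it has the form
$$e_+\mapsto e_+,\qquad w'\mapsto w'+\lambda(w')e_+,\qquad e_-\mapsto e_-+w+\mu e_+,\qquad w=7^{m-j}w_1 .$$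
Orthogonality gives $0=\langle g'w',g'e_-\rangle=\langle w',w\rangle+\lambda(w')$ and $0=Q(g'e_-)=Q(w)+2\mu$ modulo $49$. So $\lambda(w')=-\langle w',w\rangle$ and $\mu=-\frac12Q(w)$: that is, $g'\equiv n(w)$ and $g'\in U$. Finally $v\perp e_\pm$ gives $\langle w_1,v\rangle=\langle xe_-,v\rangle$, a unit, so
$$\theta(g')=7^{m-j}\langle w_1,v\rangle\neq0\quad\text{in }\mathbb Z/49,$$
because $m-j\le1$. $\square$

## 6. From the $7$-adic conjugation to an isometry of $\mathbb H^n$

**Lemma 8.** Let $\Gamma_*\in\{\Gamma_1,\Gamma_1'\}$. For each $1\ne\gamma\in\Gamma_*$ there is $\eta\in SO(Q)(k)\cap SO_0(n,1)$ with $\eta\gamma\eta^{-1}\in\Gamma_*$ and $\theta(\eta\gamma\eta^{-1})\ne0$. So (B) holds for both groups.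

**Proof.** The image of $\gamma$ in $U$ is not $1$. Let $h$ be given by Lemma 7. The set of $h'\in SO(Q)(\mathbb Q_7)$ with $h'\gamma h'^{-1}\in U$ and $\theta(h'\gamma h'^{-1})\neq0$ is open, since $U$ is open and $\theta$ is locally constant, and it contains $h\in\pi(\mathbf G(\mathbb Q_7))$. By Proposition 5, with the single place $\mathfrak p$, there is $\eta\in\pi(\mathbf G(k))\cap SO_0(n,1)$ that lies in this set at $\mathfrak p$ and in $SO(L_{\mathfrak q})$ for all finite $\mathfrak q\neq\mathfrak p$. Then $\eta\gamma\eta^{-1}\in SO(L_{\mathfrak q})$ for all finite $\mathfrak q$, including $\mathfrak p$ because $U\subset SO(L_{\mathfrak p})$. So it lies in $SO(Q)(R)$. Conjugation by elements of $SO(L_3)$ and $SO(L_5)$ preserves the conditions $\equiv1$ mod $3$ and mod $5$, and $SO_0(n,1)$ is preserved. $\square$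

Only (C) remains: a non-trivial class in $H^1(\Gamma_*,V_\ell)$ for every $\ell\ne7$, with one group $\Gamma_*$ for all $\ell$.

## 7. A reflection, disjoint hyperplanes and their dual tree

A cocycle can be written down when the group acts on a tree. The tree comes from the hyperplane
$$P=\{x\in\mathbb H^n:\langle x,v\rangle=0\}$$
and the reflection $r=\mathrm{diag}(-1,1,\dots,1)$ in $v$, which preserves $\mathbb H^n$ and fixes $P$ pointwise.

The reflection $r$ normalizes $\Gamma_1$. Indeed, at $\mathfrak p$ it fixes $e_\pm$ (which lie in the span of $\varepsilon_n,\varepsilon_{n+1}$, and $n\ge2$) and preserves $W$, so $r\,n(w)\,r=n(rw)$ and $rUr=U$; the other conditions are clear. Moreover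
$$\theta(r\gamma r)=\langle r\gamma re_-,v\rangle=\langle\gamma e_-,rv\rangle=-\theta(\gamma). \tag{7}$$

**Lemma 9.** Let $\gamma\in\Gamma_1$.

* (a) If $\gamma P\cap P\neq\emptyset$, then $\gamma P=P$.
* (b) If $\gamma P=P$, then $\gamma v=v$.
* (c) If $\gamma v=v$, then $\theta(\gamma)=0$.

**Proof.** (a) The product of the reflections in $P$ and in $\gamma P$ is $r\cdot\gamma r\gamma^{-1}=(r\gamma r)\gamma^{-1}\in\Gamma_1$. It fixes every point of $P\cap\gamma P$. As $\Gamma_1$ acts freely, it is $1$. So $\gamma r\gamma^{-1}=r$ and $\gamma P=P$.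

(b) We have $\gamma v=\pm v$, and $\gamma v\equiv v\not\equiv-v$ mod $3$.

(c) $\theta(\gamma)=\langle\gamma e_-,v\rangle=\langle e_-,\gamma^{-1}v\rangle=\langle e_-,v\rangle=0$. $\square$

Let $\mathcal P=\{\gamma P:\gamma\in\Gamma_1\}$. Let $T$ denote from now on the dual graph: its vertices are the components of $\mathbb H^n\setminus\bigcup\mathcal P$, its edges are the elements of $\mathcal P$, and an edge joins the two components adjacent to it.

**Lemma 10.** $T$ is a well-defined graph and a tree. $\Gamma_1$ acts on $T$ without inversions and with one orbit of edges, and $\theta$ vanishes on all edge stabilizers.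

**Proof.** **Step 1: $\mathcal P$ is disjoint and locally finite.** By Lemma 9(a), distinct elements of $\mathcal P$ are disjoint. Suppose $\gamma P=(\gamma v)^\perp\cap\mathbb H^n$ meets a fixed compact set at $x$. Then $\gamma v$ is a unit vector in the positive definite space $x^\perp$, with $x$ in a compact set, so $\gamma v$ is bounded in the identity embedding. In the embedding $\sigma$ it is bounded because $Q^\sigma((\gamma v)^\sigma)=1$ and $Q^\sigma$ is positive definite. As $R^{n+1}$ is discrete in the product of the two embeddings, there are finitely many such vectors $\gamma v$.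

**Step 2: each edge joins two distinct vertices.** Every point of $P'\in\mathcal P$ has a ball that meets no other element of $\mathcal P$. So the component containing the half-ball on a given side is locally constant along $P'$, hence constant, since $P'$ is connected. So $P'$ has exactly one adjacent component on each side. The two are distinct, because $P'$ separates $\mathbb H^n$.

**Step 3: $T$ is a tree.** A geodesic segment between two points off $\bigcup\mathcal P$ crosses finitely many elements of $\mathcal P$. It crosses each at one point and transversally, since it is not contained in any of them, and the crossing points are distinct by disjointness. Consecutive components along it are adjacent. So $T$ is connected. Let $P'$ be an edge. Every component, and every edge $P''\neq P'$, lies on one side of $P'$, and the two components adjacent to $P''$ lie on the same side as $P''$. So removing $P'$ disconnects $T$. A connected graph in which every edge separates is a tree.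

**Step 4: the action.** There is one orbit of edges by definition. If $\gamma P=P$, then $\gamma v=v$ by Lemma 9(b), so $\gamma$ preserves the two sides of $P$ and does not invert the edge; by Lemma 9(c), $\theta(\gamma)=0$. The other edges follow by conjugation, because $\theta$ is invariant under conjugation in $\Gamma_1$. $\square$

Let $Y_+,Y_-$ be the endpoints of the edge $P$. For a group $\Gamma\subset\Gamma_1$ we write $\Gamma_y$ for the stabilizer of a vertex $y$, and $\Gamma_{1,Y_\pm}$, $\Gamma_{1,P}$ for stabilizers in $\Gamma_1$.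

## 8. Counting orbits produces cocycles

**Lemma 11.** Let $\Gamma$ be a subgroup of finite index in $\Gamma_1$. Let $a_1$ be the number of $\Gamma$-orbits of edges of $T$, and $a_0$ the number of $\Gamma$-orbits of vertices $y$ with $\theta(\Gamma_y)=0$. If $a_1>a_0$, then $H^1(\Gamma,V_\ell)\ne0$ for every prime $\ell\neq7$.

**Proof.** Both numbers are finite, since $\Gamma_1$ has one edge orbit and at most two vertex orbits (every vertex has an edge). Let $V=V_\ell$.

**Step 1: two spaces and a map.** Let $\mathcal E$ be the space of $\Gamma$-equivariant functions $f$ from oriented edges to $V$ with $f(\bar e)=-f(e)$, where $\bar e$ is $e$ reversed. Since there are no inversions and edge stabilizers act trivially on $V$ (Lemma 10), $f$ may be prescribed arbitrarily on one oriented edge from each orbit. So $\dim\mathcal E=a_1\dim V$. Let $\mathcal F$ be the space of $\Gamma$-equivariant functions $F$ from vertices to $V$. The value at $y$ may be any element of $V^{\Gamma_y}$. This is $V$ if $\theta(\Gamma_y)=0$, and it is $0$ otherwise, because $1-s$ is invertible for $s\neq0$.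 So $\dim\mathcal F=a_0\dim V$. Define $d:\mathcal F\to\mathcal E$ by $(dF)(e)=F(\text{end of }e)-F(\text{start of }e)$. As $a_1>a_0$, we can choose $f\in\mathcal E$ outside the image of $d$.

**Step 2: the cocycle.** Write $\int_y^{y'}f$ for the sum of $f$ over the oriented edges of a path from $y$ to $y'$. As $T$ is a tree and $f(\bar e)=-f(e)$, it does not depend on the path. Fix a vertex $y_0$ and put $c(\gamma)=\int_{y_0}^{\gamma y_0}f$. Then $c(\gamma\delta)=\int_{y_0}^{\gamma y_0}f+\int_{\gamma y_0}^{\gamma\delta y_0}f=c(\gamma)+\gamma c(\delta)$.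

**Step 3: it is not a coboundary.** Suppose $c(\gamma)=\gamma u-u$. Put $F(y)=u+\int_{y_0}^yf$. Then
$$F(\gamma y)=u+\int_{y_0}^{\gamma y_0}f+\int_{\gamma y_0}^{\gamma y}f=u+c(\gamma)+\gamma\int_{y_0}^yf=\gamma F(y),$$
so $F\in\mathcal F$, and $f=dF$, a contradiction. $\square$

(This is the exactness of $\prod_yV^{\Gamma_y}\to\prod_eV\to H^1(\Gamma,V)$, obtained by applying $\mathrm{Ext}^*_{\mathbb Z\Gamma}(-,V)$ to $0\to\mathbb Z[T^1]\to\mathbb Z[T^0]\to\mathbb Z\to0$, where $T^0$ and $T^1$ are the sets of vertices and of edges.)

The group $\Gamma_1$ itself has $a_1=1$. So Lemma 11 applies to it directly only when $a_0=0$. When $a_0=1$ the count is a tie, and we pass to $\Gamma_1'$, where there is more room. The next lemma will exclude a tie there.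

**Lemma 12.** Let $\Delta=\Gamma_1/\Gamma_1'$, which acts faithfully on $\mathbb F_{25}^{\,n+1}$ by reduction modulo $5$. Then $\Delta$ is not abelian, and the only non-zero $\Delta$-stable subspace of $\mathbb F_{25}^{\,n+1}$ is the whole space.

**Proof.** **Step 1: unipotents in $\Delta$.** The lattice $L_5$ over $R_5$ (residue field $\mathbb F_{25}$) is unimodular of rank $n+1\ge3$. By Chevalley–Warning its reduction has a non-zero isotropic vector, which lifts by Hensel's lemma to a primitive isotropic vector $e'_+\in L_5$. By unimodularity there is $f'\in L_5$ with $\langle e'_+,f'\rangle=1$. Then $e'_-=f'-\frac12Q(f')e'_+$ is isotropic with $\langle e'_+,e'_-\rangle=1$. The hyperbolic plane splits off: $L_5=\langle e'_+,e'_-\rangle\perp W'$ with $W'\ne0$ unimodular. Let $n'_\pm(w)$, $w\in W'$, be defined as in (2). They are squares, $n'_\pm(w)=n'_\pm(w/2)^2$, so they lie in $\pi(\mathbf G(k_5))$. By Proposition 5, with an element close to $1$ at $\mathfrak p$ and $3$ and close to $n'_\pm(w)$ at $5$, the reductions $\bar n'_\pm(w)$ lie in $\Delta$.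

**Step 2: irreducibility.** Let $Z\ne0$ be a subspace stable under all $\bar n'_\pm(w)$. It is stable under $A_w^\pm=\frac12(\bar n'_\pm(w)-\bar n'_\pm(-w))=w\wedge e'_\pm$. Let $0\neq z=\alpha e'_++u+\beta e'_-\in Z$ with $u\in\bar W'$. Then
$$A_w^+z=\beta w-\langle u,w\rangle e'_+,\qquad A_{w'}^+A_w^+z=-\beta\langle w,w'\rangle e'_+ .$$
If $\beta\ne0$, choose $w,w'$ with $\langle w,w'\rangle\neq0$ in the second formula. If $\beta=0$ and $u\neq0$, choose $w$ with $\langle u,w\rangle\ne0$ in the first. Otherwise $z=\alpha e'_+$. In each case $e'_+\in Z$. Then $A_w^-e'_+=w$ gives $\bar W'\subset Z$, and $A_{w'}^-w=-\langle w,w'\rangle e'_-$ gives $e'_-\in Z$. So $Z$ is everything.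

**Step 3: non-commutativity.** Choose $w\in\bar W'$ with $Q(w)\neq0$. For $z$ as above, the $\bar W'$-component of $\bar n'_+(w)z-z$ is $\beta w$, so the fixed vectors of $\bar n'_+(w)$ have $\beta=\langle z,e'_+\rangle=0$. Now $\bar n'_+(w)$ fixes $e'_+$. If $\bar n'_-(w)$ commuted with $\bar n'_+(w)$, then $\bar n'_+(w)$ would also fix $\bar n'_-(w)e'_+=e'_++w-\frac12Q(w)e'_-$, for which $\beta=-\frac12Q(w)\ne0$. So the two do not commute. $\square$

## 9. Non-zero twisted classes, and the proof of Theorem 1

**Proposition 13.** There is a choice $\Gamma_*\in\{\Gamma_1,\Gamma_1'\}$, independent of $\ell$, with $H^1(\Gamma_*,V_\ell)\neq0$ for all primes $\ell\neq7$.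

**Proof.** **Step 1: the two vertices behave alike.** Every vertex is the endpoint of some $\gamma P$, so it is $\Gamma_1$-equivalent to $Y_+$ or $Y_-$. The reflection $r$ normalizes $\Gamma_1$ and fixes $P$, so it preserves $\mathcal P$. It exchanges the sides of $P$, so it exchanges $Y_+$ and $Y_-$. Hence $\Gamma_{1,Y_-}=r\,\Gamma_{1,Y_+}r$, and by (7) $\theta(\Gamma_{1,Y_-})=-\theta(\Gamma_{1,Y_+})$. So $\theta$ is either non-zero on all vertex stabilizers in $\Gamma_1$, or zero on all of them.

**Step 2: the case where $\theta$ is non-zero on all vertex stabilizers.** Then $a_1=1>0=a_0$ for $\Gamma_1$. By Lemma 11 we can take $\Gamma_*=\Gamma_1$.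

From now on $\theta$ is zero on all vertex stabilizers in $\Gamma_1$.

**Step 3: $Y_+$ and $Y_-$ are equivalent.** We use that $\theta\ne0$. Suppose they were inequivalent under $\Gamma_1$, and put $G'=\langle\Gamma_{1,Y_+},\Gamma_{1,Y_-}\rangle$. An edge $\gamma P$ at $Y_+$ has endpoints $\gamma Y_\pm$, and $\gamma Y_-\neq Y_+$. So $\gamma\in\Gamma_{1,Y_+}$, and the other endpoint is $\gamma Y_-\in G'Y_-$. The same holds with the signs exchanged. So $G'\{Y_+,Y_-\}$ is closed under adjacency. As $T$ is connected, it contains all vertices. For $\gamma\in\Gamma_1$, $\gamma Y_+$ is not equivalent to $Y_-$, so $\gamma Y_+=g'Y_+$ with $g'\in G'$, and $\gamma\in g'\Gamma_{1,Y_+}\subset G'$. Thus $G'=\Gamma_1$. But $\theta$ vanishes on the generators of $G'$, so $\theta=0$ on $\Gamma_1$, contradicting Lemma 6.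

So $Y_-=tY_+$ for some $t\in\Gamma_1$.

**Step 4: $\Gamma_1$ is generated by $\Gamma_{1,Y_+}$ and $t$.** Put $G''=\langle\Gamma_{1,Y_+},t\rangle$. An edge $\gamma P$ at $Y_+$ has endpoints $\gamma Y_+$ and $\gamma tY_+$. If $\gamma Y_+=Y_+$, then $\gamma\in\Gamma_{1,Y_+}$, and the other endpoint $\gamma tY_+$ lies in $G''Y_+$. If $\gamma tY_+=Y_+$, then $\gamma\in\Gamma_{1,Y_+}t^{-1}$, and the other endpoint $\gamma Y_+$ lies in $G''Y_+$. So $G''Y_+$ is closed under adjacency and contains all vertices. Since $G''\supset\Gamma_{1,Y_+}$, it follows that $G''=\Gamma_1$.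

**Step 5: counting for $\Gamma_1'$.** Let $\Delta=\Gamma_1/\Gamma_1'$, and let $\Delta_e,\Delta_\pm$ be the images of $\Gamma_{1,P},\Gamma_{1,Y_\pm}$ in $\Delta$. All edges form one $\Gamma_1$-orbit, and by Step 3 so do all vertices. So $\Gamma_1'$ has $[\Delta:\Delta_e]$ orbits of edges and $[\Delta:\Delta_+]$ orbits of vertices. By Lemma 9(b), $\Gamma_{1,P}$ preserves the sides of $P$, so it fixes $Y_\pm$, and $\Delta_e\subset\Delta_+\cap\Delta_-$. If $\Delta_e\neq\Delta_+$, there are more edge orbits than vertex orbits, and Lemma 11 shows that we can take $\Gamma_*=\Gamma_1'$.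

**Step 6: $\Delta_e=\Delta_+$ is impossible.** Suppose $\Delta_e=\Delta_+$. Let $\bar t$ be the image of $t$. Since $\Gamma_{1,Y_-}=t\,\Gamma_{1,Y_+}t^{-1}$, the group $\Delta_-=\bar t\Delta_+\bar t^{-1}$ has the same order as $\Delta_+=\Delta_e$, and it contains $\Delta_e$. So $\Delta_e=\Delta_-=\bar t\Delta_e\bar t^{-1}$. By Step 4, $\Delta=\langle\Delta_e,\bar t\rangle$, so $\Delta_e$ is normal in $\Delta$ with cyclic quotient. By Lemma 9(b), $\Delta_e$ fixes $\bar v\ne0$ in $\mathbb F_{25}^{\,n+1}$. As $\Delta_e$ is normal, its fixed space is $\Delta$-stable; it is non-zero, so by Lemma 12 it is everything. Hence $\Delta_e=1$ and $\Delta$ is cyclic, which contradicts the other half of Lemma 12.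

The case distinctions do not involve $\ell$, so neither does the choice of $\Gamma_*$. $\square$

**Proof of Theorem 1.** Let $\Gamma_*$ be the group of Proposition 13. By Lemma 4 it is a torsion-free discrete cocompact subgroup of $SO_0(n,1)=\mathrm{Isom}^+(\mathbb H^n)$. Property (A) is Lemma 6, (B) is Lemma 8, and (C) is Proposition 13. Proposition 3 gives the theorem. $\blacksquare$

## 10. Finiteness below a volume bound

**Proof of Theorem 2.** We may assume $L=L(M)$ for some closed $M=\mathbb H^n/\Gamma$.

**Step 1: what $L$ determines.** For every $t>0$, a conjugacy class of translation length at most $t$ has a representative that moves some point of a fixed compact fundamental domain by at most $t$, and there are finitely many such elements of $\Gamma$. So $L$ is a closed discrete subset of $\mathbb R$ with a minimum, which we call $2\epsilon>0$. Every closed hyperbolic manifold with length set $L$ has injectivity radius $\epsilon$, half the length of a shortest closed geodesic.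

**Step 2: $n\ge3$.** Let $L(M)=L$ and $\mathrm{vol}(M)\le c$. Balls of radius $\epsilon$ centered at points spaced $2\epsilon$ apart along a minimizing geodesic have disjoint interiors, and each has the volume of an $\epsilon$-ball in $\mathbb H^n$. So their number is bounded in terms of $c$ and $\epsilon$, and hence so is $\mathrm{diam}(M)$. The volume of $M$ is bounded below by that of one such ball. Cheeger's finiteness theorem (bounded sectional curvature, diameter bounded above, volume bounded below) leaves finitely many diffeomorphism types. By Mostow rigidity there are finitely many isometry classes.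

**Step 3: $n=2$.** By Gauss–Bonnet the genus is bounded, so it suffices to fix the genus $g$. Suppose there are infinitely many pairwise non-isometric $M_i$ of genus $g$ with $L(M_i)=L$. Their shortest closed geodesics all have length $2\epsilon$. By Mumford's compactness theorem, after passing to a subsequence and choosing markings, the $M_i$ converge in Teichmüller space. There are finitely many closed curves $\alpha_1,\dots,\alpha_N$ whose lengths determine a point of Teichmüller space. For each $j$ the lengths of $\alpha_j$ on $M_i$ lie in $L$ and converge as $i\to\infty$; as $L$ is closed and discrete, they are eventually constant. So for large $i$ the $M_i$ are the same point of Teichmüller space, hence isometric, a contradiction.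

**Step 4: the consequences.** In an infinite family of pairwise non-isometric, length equivalent manifolds, only finitely many have volume at most $c$, for every $c$. So the volumes tend to infinity. A length equivalence class is the union over $c=1,2,3,\dots$ of finite sets of isometry classes, so it is countable. $\blacksquare$
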